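# Fixed points of confined endomorphisms of algebraic groups in characteristic $p$

## Two theorems about the sequence $f_n$

**Theorem A.** Let $G$ be a connected algebraic group over an algebraically closed field $k$ of characteristic $p>0$. Let $f:G\to G$ be a confined endomorphism of algebraic groups: for every $n\ge 1$ the iterate $f^{\circ n}$ has only finitely many fixed points. Let $f_n$ be the number of fixed points of $f^{\circ n}$ in $G(k)$. Then we can write
$$f_n=d_n\,m_n\,a_n \tag{1}$$
where, for gcd sequences $r_n\in\mathbf Q^\times$ and $s_n,t_n\in\mathbf Z$, each of which has a period $N$ with $p\nmid N$,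

- (i) $(d_n)$ has root-rational zeta function;
- (ii) $m_n=r_n|n|_p^{s_n}$;
- (iii) $\log_p(a_n)=|n|_p^{-1}t_n$.

For $p\nmid m$ let $o(m)$ be the order of $p$ in $(\mathbf Z/m)^\times$, with $o(1)=1$.

**Theorem B.**

1. For every connected $G$ and confined $f$ there are finitely supported families of integers $\mathfrak s_m,\mathfrak t_m\ge 0$ ($m\ge 1$, $p\nmid m$) with $o(m)\mid\mathfrak s_m$ and $o(m)\mid\mathfrak t_m$, an integer $M\ge1$, and positive integers $d_n=\sum_i c_i\lambda_i^n$ (finite sum, $c_i\in\mathbf Z$, $\lambda_i\in\mathbf C^\times$), so that $\zeta_d\in\mathbf Q(z)$ is rational, with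
$$f_n=d_n\cdot M^{-1}|n|_p^{s_n}\cdot p^{\,t_n|n|_p^{-1}},\qquad s_n=\sum_{m\mid n}\mathfrak s_m,\quad t_n=-\sum_{m\mid n}\mathfrak t_m. \tag{2}$$
2. In any decomposition as in Theorem A, the sequences $(s_n)$, $(t_n)$ and $(r_nd_n)$ are uniquely determined by $(f_n)$. In particular $\zeta_f$ is root-rational if and only if $s_n=t_n=0$ for all $n$.
3. Conversely, every pair of families $(\mathfrak s_m),(\mathfrak t_m)$ as in 1 arises from some $(G,f)$.

Theorem A confirms Conjecture 4.1 of the thesis "Dynamics on Algebraic Groups". Theorem B(1) implies Theorem A: take $r_n=M^{-1}$ (a constant), $m_n=M^{-1}|n|_p^{s_n}$ and $a_n=p^{t_n|n|_p^{-1}}$. The sequences $s_n$ and $t_n$ have as a period the least common multiple of those $m$ with $(\mathfrak s_m,\mathfrak t_m)\ne(0,0)$, and this is prime to $p$.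

## The vocabulary, and five computations by hand

In plain words: we iterate an endomorphism of a group and count periodic points. Over $\mathbf C$ one might hope for a count that is a sum of $n$-th powers. In characteristic $p$ this fails, and the theorem says by how much: there is one correction that is a power of $|n|_p$, and one that is $p$ to a multiple of $|n|_p^{-1}$.

**Notation.** $|n|_p=p^{-v_p(n)}$ is the $p$-adic absolute value and $\log_p$ the real logarithm to base $p$. The symbol $[m\mid n]$ is $1$ if $m\mid n$ and $0$ otherwise. $\Phi_m$ is the $m$-th cyclotomic polynomial. For $p\nmid m$ the roots of $\Phi_m$ in $k$ or in $\overline{\mathbf F}_p$ are exactly the elements of order $m$, all simple. The Frobenius $\xi\mapsto\xi^p$ permutes them in orbits of size $o(m)$, since $\xi^{p^i}=\xi$ if and only if $p^i\equiv1\bmod m$. For an endomorphism $\varphi$ of $H$ we write $H^\varphi$ for its group of fixed points. Algebraic groups are smooth of finite type over $k$ and identified with their $k$-points; a non-reduced $G$ may be replaced by $G_{\rm red}$,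 which is an $f$-stable connected group with the same $k$-points.

**Definition (gcd sequence).** A sequence $(c_n)_{n\ge1}$ is a gcd sequence if there is $N\ge1$ such that $c_n$ depends only on $\gcd(n,N)$. Any such $N$ is a period; multiples of periods are periods. For example $[m\mid n]$ is a gcd sequence with period $m$, and $(-1)^n$ is one with period $2$. Products of gcd sequences are gcd sequences, with the lcm of the periods as a period.

**Definition (zeta function).** For a sequence $(d_n)$ put $\zeta_d(z)=\exp\bigl(\sum_{n\ge1}\frac{d_n}{n}z^n\bigr)$. It is root-rational if $\zeta_d^r$ is rational for some integer $r\ge1$. If $d_n=\sum_i c_i\lambda_i^n$, then $\zeta_d=\prod_i(1-\lambda_iz)^{-c_i}$, which is rational for $c_i\in\mathbf Z$ and root-rational for $c_i\in\mathbf Q$. For example $d_n=[2\mid n]=\frac12(1^n+(-1)^n)$ has $\zeta_d=(1-z^2)^{-1/2}$, root-rational but not rational.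

**Example 1 ($\mathbf G_m$, $p=2$, $f(x)=x^3$).** Fixed points of $f^{\circ n}$ are solutions of $x^{3^n-1}=1$, and $\mu_e(k)$ has order $e|e|_p$, the prime-to-$p$ part of $e$. So $f_n=(3^n-1)\,|3^n-1|_2$. For $n$ odd, $3^n\equiv3\bmod 8$ and $|3^n-1|_2=\frac12$. For $n$ even, $|3^n-1|_2=\frac14|n|_2$. The natural reading is therefore $d_n=3^n-1$, $s_n=1$ and $r_n=\frac12$ or $\frac14$ according to the parity of $n$. This violates Theorem A: the period of $r_n$ is $2=p$. The way out is to put the offending factor into $d_n$. Indeed
$$f_n=d_n\cdot\tfrac18|n|_2,\qquad d_n=(3^n-1)(3-(-1)^n)=3\cdot3^n-(-3)^n-3+(-1)^n:$$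
for $n$ odd this reads $4(3^n-1)\cdot\frac18$, for $n$ even $2(3^n-1)\cdot\frac18|n|_2$. The sequence $d_n$ is still a sum of $n$-th powers because a factor periodic in $n$ is a sum of $n$-th powers of roots of unity. This move will be used in general.

**Example 2 ($\mathbf G_a$).** Endomorphisms of $\mathbf G_a$ are the additive polynomials $\sum a_jx^{p^j}$. Write them as $\sum a_j\tau^j$, where $\tau$ is $x\mapsto x^p$; then $\tau a=a^p\tau$. Take $f=1+\tau$ and $n=p^jn_0$ with $p\nmid n_0$. Then $f^n-1=(1+\tau^{p^j})^{n_0}-1$ has top degree $n$ in $\tau$ and lowest term $n_0\tau^{p^j}$. An additive polynomial whose lowest and highest terms are in $\tau^l$ and $\tau^d$ is the $p^l$-th power of a separable polynomial of degree $p^{d-l}$, so it has $p^{d-l}$ zeros. Hence $f_n=p^{\,n-|n|_p^{-1}}$: here $d_n=p^n$ and $t_n=-1$.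

**Example 3 (elliptic curves).** Let $f$ be multiplication by $a\ge2$ on an elliptic curve, and put $e=a^n-1$. If the curve is ordinary, the $p$-part of its group of $e$-torsion points is cyclic of order $|e|_p^{-1}$, so $f_n=e^2|e|_p^2\cdot|e|_p^{-1}=e^2|e|_p$. If it is supersingular, there is no $p$-torsion and $f_n=e^2|e|_p^2$. The exponent of $|e|_p$ is a difference of two counts, $2-1$ or $2-0$; that such a difference is never negative will need an argument.

**Example 4 ($SL_2$ with Frobenius).** If $k=\overline{\mathbf F}_p$ and $f$ raises matrix entries to the $q$-th power, $q$ a power of $p$ with $q>1$, then $f_n=|SL_2(\mathbf F_{q^n})|=q^n(q^n-1)(q^n+1)$. No corrections occur.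

**Example 5 (all endomorphisms of $\mathbf G_a$).** Let $f=a_0+a_1\tau+\dots+a_d\tau^d$ with $d\ge1$, $a_d\ne0$. The top coefficient of $f^n$ is a product of powers of $a_d$, so $f^n-1$ has degree $nd$. If $a_0$ is not a root of unity, the constant term $a_0^n-1$ never vanishes, and $f_n=p^{nd}$. If $a_0=\xi$ has order $m$ (necessarily $p\nmid m$), then for $m\nmid n$ again $f_n=p^{nd}$. Put $y=f^m-1$; it has positive degree and a lowest term $c\tau^e$ with $e\ge1$. For $n=mp^jb$ with $p\nmid b$ we have $f^n-1=\bigl((1+y)^b-1\bigr)^{p^j}$, and $(1+y)^b-1=y(b+\cdots)$ has order $e$ in $\tau$. So $f_n=p^{\,nd-e[m\mid n]|n|_p^{-1}}$. Moreover $f$ commutes with $y$; comparing the lowest coefficients of $fy=yf$ gives $\xi c=c\,\xi^{p^e}$, hence $\xi^{p^e}=\xi$ and $o(m)\mid e$. So the divisibility by $o(m)$ in Theorem B comes from the commutation rule of $\tau$. (If $d=0$, $f=a_0$ is confined exactly when $a_0$ is not a root of unity, and then $f_n=1$.)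

The plan is to cut $G$ into an abelian variety, a reductive group and vector groups $\mathbf G_a^r$, to count in each, and to multiply.

## Cutting the group with Lang's map

**Step 1: reduction to surjective $f$.** The purpose is to have a finite kernel. The closed connected subgroups $G\supseteq f(G)\supseteq f^2(G)\supseteq\cdots$ become constant, equal to some $G'$ with $f(G')=G'$. A fixed point of $f^{\circ n}$ lies in $f^{nj}(G)$ for all $j$, hence in $G'$. So we may replace $G$ by $G'$ and assume $f$ surjective; then $\ker f$ is finite, by dimension.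

**Step 2: multiplicativity of counts.** We want $|H^\varphi|=|N^\varphi|\,|(H/N)^\varphi|$ for a stable normal subgroup $N$. This is not automatic: for the (disconnected) group $H=\mathbf Z/4$, $\varphi=-1$, $N=\{0,2\}$, we get $|H^\varphi|=2$ but $|N^\varphi|\,|(H/N)^\varphi|=4$. The danger is a fixed coset without fixed points. Connectedness removes it.

**Lemma 1.** Let $H$ be a connected algebraic group, $\varphi$ an endomorphism with $H^\varphi$ finite, $N\subset H$ a closed connected normal subgroup with $\varphi(N)\subset N$. Put $\mathcal L(h)=h^{-1}\varphi(h)$.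

- (a) $N^\varphi$ and $(H/N)^\varphi$ are finite.
- (b) If $\mathcal L:N\to N$ is surjective, then $|H^\varphi|=|N^\varphi|\,|(H/N)^\varphi|$.
- (c) $\mathcal L:N\to N$ is surjective if $N$ is commutative, or if $N$ is linear and $\varphi(N)=N$.

*Proof.* (a) Clearly $N^\varphi\subset H^\varphi$ is finite. We have $\mathcal L(h)=\mathcal L(h')$ if and only if $h'h^{-1}=\varphi(h'h^{-1})$, so the nonempty fibres of $\mathcal L$ are cosets $H^\varphi h$. They are finite, so $\mathcal L:H\to H$ is dominant. The analogous map on $H/N$ is then dominant too, because composed with $H\to H/N$ it is the composite of $\mathcal L$ and $H\to H/N$. Its nonempty fibres are cosets of $(H/N)^\varphi$, and the general fibre of a dominant map between varieties of equal dimension has dimension $0$. So $(H/N)^\varphi$ has dimension $0$, that is, it is finite.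

(b) Let $hN$ be fixed, so $x=h^{-1}\varphi(h)\in N$. For $u\in N$, the element $hu$ is fixed if and only if $u^{-1}x\varphi(u)=1$, that is, $x=u\varphi(u)^{-1}=\mathcal L(u^{-1})$. This is solvable by assumption. So $H^\varphi\to(H/N)^\varphi$ is onto, with kernel $N^\varphi$.

(c) If $N$ is commutative, $\mathcal L$ is a homomorphism $N\to N$ with finite kernel, so its closed image has full dimension and is $N$. If $N$ is linear, this is Steinberg, *Endomorphisms of linear algebraic groups*, Mem. AMS 80 (1968), Thm 10.1: for a surjective endomorphism $\sigma$ of a connected linear algebraic group with finitely many fixed points, $x\mapsto x\sigma(x)^{-1}$ is surjective. Put $x=h^{-1}$. $\square$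

**Step 3: the pieces.** We produce a chain of $f$-stable subgroups to which Lemma 1 applies. By Chevalley's theorem there is a closed connected normal linear subgroup $G_{\rm aff}\subset G$ with $A=G/G_{\rm aff}$ an abelian variety. The image of $f(G_{\rm aff})$ in $A$ is affine, connected and complete, so trivial. Hence $f(G_{\rm aff})\subset G_{\rm aff}$, with equality by dimension since $\ker f$ is finite.

Let $R=R_u(G_{\rm aff})$ be the unipotent radical. Then $f(R)$ is closed, connected, unipotent, and normal in $f(G_{\rm aff})=G_{\rm aff}$; so $f(R)\subset R$, and $f(R)=R$ by dimension. Put $H=G_{\rm aff}/R$, a connected reductive group.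

The derived series of $R$ consists of closed connected normal subgroups of $R$, mapped onto themselves by $f$ because $f(R)=R$, and it ends at $1$. Let $V$ be one of its commutative quotients. The subgroups $p^iV$ are closed and connected (images of a homomorphism), are mapped onto themselves by $f$, and vanish for large $i$. The quotient $p^iV/p^{i+1}V$ is connected commutative unipotent of exponent dividing $p$, hence isomorphic to some $\mathbf G_a^r$ (Springer, *Linear Algebraic Groups*, 3.4.7).

Now apply Lemma 1 with $\varphi=f^{\circ n}$, for every $n$, successively to $G_{\rm aff}\subset G$, to $R\subset G_{\rm aff}$, to each term of the derived series of $R$ inside the previous one, and to $p^{i+1}V\subset p^iV$. In the first three cases the subgroup is linear and mapped onto itself; in the last it is commutative; so (c) gives surjectivity of $\mathcal L$ each time. By (a), finiteness is inherited at each stage. So all pieces carry surjective confined endomorphisms, again called $f$, and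
$$f_n(G)=f_n(A)\,f_n(H)\prod_i f_n(V_i),\qquad V_i\cong\mathbf G_a^{r_i}. \tag{3}$$

## Reductive groups through the Bruhat decomposition

Let $H$ be connected reductive with a surjective confined $f$. The goal is $f_n(H)=|T^{f^{\circ n}}|\cdot E_n$ with $T$ a maximal torus and $E_n$ a sum of $n$-th powers.

**Step 4: an $f$-stable pair $T\subset B$.** Without it the Bruhat cells would not be permuted. Let $B_1$ be a Borel subgroup. Then $f(B_1)$ is closed, connected, solvable of dimension $\dim B_1$, so it is a Borel subgroup, $f(B_1)=cB_1c^{-1}$. By Lemma 1(c) with $N=H$, choose $x\in H$ with $x^{-1}f(x)=c^{-1}$, i.e. $f(x)c=x$. Then $B=xB_1x^{-1}$ satisfies $f(B)=f(x)cB_1c^{-1}f(x)^{-1}=B$. Next, for a maximal torus $T_1\subset B$ the image $f(T_1)$ is a torus of the same dimension, so $f(T_1)=bT_1b^{-1}$ with $b\in B$. Lemma 1(c) applied to $B$ (where $f(B)=B$ and $B^f$ is finite) gives $x\in B$ with $f(x)b=x$, and $T=xT_1x^{-1}$ satisfies $f(T)=T$.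

**Step 5: $f$ permutes Weyl group and positive roots.** Let $U=R_u(B)$. Then $f(U)$ is a connected unipotent subgroup of $B$ of dimension $\dim U$, so $f(U)=U$. The finite normal subgroup $\ker f$ of the connected group $H$ is central, hence contained in $T$.

Let $B^-$ be the Borel subgroup opposite to $B$, and $U^-=R_u(B^-)$. Then $f(B^-)$ is a Borel subgroup containing $f(T)=T$. An element of $f(B^-)\cap B=f(B^-)\cap f(B)$ has the form $f(x)=f(b)$ with $x\in B^-$, $b\in B$; then $x\in b\ker f\subset B$, so $x\in B\cap B^-=T$. Thus $f(B^-)\cap B=T$, which forces $f(B^-)=B^-$ and then $f(U^-)=U^-$.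

Since $f(T)=T$, $f(N(T))\subset N(T)$. If $f(y)\in T=f(T)$ then $y\in T\ker f=T$. So $f$ induces an injective endomorphism, hence a permutation, $\rho$ of the finite group $W=N(T)/T$.

Let $\Phi^+$ be the set of positive roots and $x_\alpha:\mathbf G_a\cong U_\alpha$ the root groups. For $\alpha\in\Phi^+$, $f(U_\alpha)$ is a one-dimensional closed connected subgroup of $U$ normalized by $f(T)=T$. Closed $T$-stable subgroups of $U$ are directly spanned, in any order, by the root groups they contain (Borel, *Linear Algebraic Groups*, 14.4). So $f(U_\alpha)$ is a root group, which we call $U_{\rho(\alpha)}$. If $f(U_\alpha)=f(U_\beta)$, then $U_\alpha\ker f=U_\beta\ker f$, and taking identity components gives $\alpha=\beta$. So $\rho$ permutes $\Phi^+$.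

Write $f(x_\alpha(a))=x_{\rho\alpha}(P(a))$ with $P(a)=\sum c_ia^{p^i}$ additive and nonzero. Applying $f$ to $t\,x_\alpha(a)\,t^{-1}=x_\alpha(\alpha(t)a)$ gives $P(\alpha(t)a)=(\rho\alpha)(f(t))\,P(a)$ for $t\in T$. Comparing coefficients, $\alpha(t)^{p^i}=(\rho\alpha)(f(t))$ whenever $c_i\ne0$. As $\alpha(T)=k^\times$ is infinite, this can hold for only one $i$. So $P(a)=c_\alpha a^{q_\alpha}$ with $c_\alpha\ne0$ and $q_\alpha\ge1$ a power of $p$.

**Step 6: $f$ permutes the Bruhat cells.** For $w\in W$ with representative $\dot w\in N(T)$, let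
$$U_w=U\cap\dot wU^-\dot w^{-1}=\prod_{\alpha\in\Phi_w}U_\alpha,\qquad \Phi_w=\{\alpha>0:\ w^{-1}\alpha<0\}.$$
By the Bruhat decomposition (Borel 14.12), $H/B=\bigsqcup_wU_w\dot wB/B$, with $u\mapsto u\dot wB$ bijective onto its cell. From $f(U)=U$ and $f(U^-)=U^-$ we get $f(U_w)\subset U_{\rho(w)}$. Since $\ker f$ is finite, $\dim U_w\le\dim U_{\rho(w)}\le\dim U_{\rho^2(w)}\le\cdots$, and $\rho$ has finite order, so these dimensions agree. Hence $f(U_w)=U_{\rho(w)}$. For $\alpha\in\Phi_w$ we get $U_{\rho\alpha}\subset U_{\rho(w)}$, so $\rho\Phi_w\subset\Phi_{\rho(w)}$, with equality by counting.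

**Step 7: from $H$ to $T$, $U$ and the cells.** Let $\varphi=f^{\circ n}$. If $hB$ is $\varphi$-fixed, then $h^{-1}\varphi(h)\in B$, and since $\mathcal L$ is surjective on $B$ for $\varphi$ (Lemma 1(c)), the computation in the proof of Lemma 1(b) gives a fixed point in $hB$. If $h$ is fixed, the fixed points in $hB$ form $hB^\varphi$. So $|H^\varphi|=|B^\varphi|\,|(H/B)^\varphi|$. Uniqueness of the decomposition $b=tu$ gives $B^\varphi=T^\varphi\ltimes U^\varphi$. The map $\varphi$ sends the cell of $w$ to that of $\rho^n w$, so a fixed point of $H/B$ lies in a cell with $\rho^nw=w$. There $\varphi(\dot w)\in\dot wT$, so $u\dot wB\mapsto\varphi(u)\dot wB$, and the point is fixed exactly when $\varphi(u)=u$. Hence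
$$f_n(H)=|T^\varphi|\,|U^\varphi|\sum_{w:\ \rho^nw=w}|U_w^\varphi|. \tag{4}$$

**Step 8: counting $U_w^\varphi$ when $\rho^nw=w$.** We reduce to one-variable equations. Here $\varphi(U_w)=U_w$. The derived series $D^0=U_w\supset D^1\supset\cdots$ consists of closed connected $T$-stable subgroups with $\varphi(D^i)=D^i$. So $D^i=\prod_{\alpha\in\Psi_i}U_\alpha$ with $\rho^n\Psi_i=\Psi_i$. Lemma 1 for $D^{i+1}\subset D^i$ gives $|(D^i)^\varphi|=|(D^{i+1})^\varphi|\,|(D^i/D^{i+1})^\varphi|$, all finite, so $|U_w^\varphi|=\prod_i|(D^i/D^{i+1})^\varphi|$.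

Since $D^i$ is directly spanned by its root groups with those of $\Psi_{i+1}$ placed last, every coset of $D^{i+1}$ has a unique representative $\prod u_\alpha$ with $\alpha\in\Psi_i\setminus\Psi_{i+1}$. So the abelian group $D^i/D^{i+1}$ is, as an abstract group, the direct product of the injective images of these $U_\alpha$. They are permuted by $\varphi$ via
$$x_\alpha(a)\mapsto x_{\rho^n\alpha}\bigl(c\,a^{q_\alpha^{(n)}}\bigr),\qquad q_\alpha^{(n)}=\prod_{0\le i<n}q_{\rho^i\alpha},$$
with $c\ne0$ depending on $\alpha$ and $n$. On a $\rho^n$-orbit $\mathcal O\subset\Psi_i\setminus\Psi_{i+1}$, a fixed point is determined by one coordinate $a$, subject to $a=Ca^Q$ with $C\ne0$ and $Q=\prod_{\alpha\in\mathcal O}q_\alpha^{(n)}$. If $Q>1$, then $Q$ is a power of $p$, the derivative of $a-Ca^Q$ is $1$, and there are $Q$ solutions. If $Q=1$, the finiteness already known forces $C\ne1$, so there is $1=Q$ solution. Therefore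
$$|U_w^\varphi|=Q_w(n):=\prod_{\alpha\in\Phi_w}q_\alpha^{(n)}.$$

**Step 9: $Q_w(n)$ is an $n$-th power.** Let $M_0$ be the order of $\rho$ on $\Phi^+$ and $Q_\alpha=\prod_{0\le i<M_0}q_{\rho^i\alpha}$. Grouping the $nM_0$ factors of $q_\alpha^{(nM_0)}$ in two ways,
$$Q_\alpha^n=q_\alpha^{(nM_0)}=\prod_{0\le j<M_0}q^{(n)}_{\rho^{jn}\alpha}.$$
Multiply over $\alpha\in\Phi_w$. Since $\rho^n\Phi_w=\Phi_w$, for each $j$ the right side contributes $Q_w(n)$, so $Q_w(n)^{M_0}=\prod_{\alpha\in\Phi_w}Q_\alpha^n$. Hence $Q_w(n)=\lambda_w^n$ with $\lambda_w=\bigl(\prod_{\alpha\in\Phi_w}Q_\alpha\bigr)^{1/M_0}>0$ independent of $n$. Since $Q_{\rho\alpha}=Q_\alpha$ and $\Phi_{\rho w}=\rho\Phi_w$, $\lambda_{\rho w}=\lambda_w$. Finally $U=U_{w_0}$ for the longest element $w_0$, with $\Phi_{w_0}=\Phi^+$; as $\rho\Phi^+=\Phi^+$ and $w$ is determined by $\Phi_w$, $\rho w_0=w_0$. Let $O$ run over the $\rho$-orbits on $W$ and put $\lambda_O=\lambda_w$ for $w\in O$. An orbit contributes to (4) only if $|O|$ divides $n$. So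
$$f_n(H)=|T^{f^{\circ n}}|\cdot E_n,\qquad E_n=\lambda_{w_0}^n\sum_{O\in W/\rho}|O|\,[\,|O|\mid n\,]\,\lambda_O^n=\lambda_{w_0}^n\sum_O\ \sum_{\xi^{|O|}=1}(\xi\lambda_O)^n. \tag{5}$$
Thus $E_n$ is a positive integer and a finite sum of $n$-th powers of nonzero complex numbers with integer coefficients.

**Step 10: tori.** Let $f$ act on the cocharacter lattice of $T$ by $C\in M_r(\mathbf Z)$. Then $T^{f^{\circ n}}$ is the kernel of $C^n-1$ on $(k^\times)^r$. By Smith normal form it is $\prod_i\mu_{e_i}(k)$, where $e_1,\dots,e_r$ are the elementary divisors; finiteness gives $e_i\ne0$, i.e. $\det(C^n-1)\ne0$, and $\prod|e_i|=|\det(C^n-1)|$. So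
$$|T^{f^{\circ n}}|=|\det(C^n-1)|\cdot|\det(C^n-1)|_p. \tag{6}$$
The ordinary absolute value must also be a sum of $n$-th powers. Let $\mu_1,\dots,\mu_r$ be the eigenvalues of $C$ in $\mathbf C$. They are nonzero, as $f$ is surjective on $T$, and not roots of unity. In $\det(C^n-1)=\prod(\mu_i^n-1)$, complex-conjugate pairs contribute positively. A real eigenvalue $\mu\ne\pm1$ contributes the sign $+$, $-$, $(-1)^n$ according as $\mu>1$, $|\mu|<1$, $\mu<-1$. So $|\det(C^n-1)|=\pm(\pm1)^n\prod(\mu_i^n-1)$ with signs independent of $n$; expanding the product gives an integer-coefficient sum of $n$-th powers of nonzero numbers.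

**Example 6.** Let $H=SL_2\times SL_2$, $k=\overline{\mathbf F}_p$, and $f(x,y)=(F(y),x)$, where $F$ is the $q$-Frobenius of Example 4. For $n=2l+1$, $f^{\circ n}(x,y)=(F^{l+1}y,F^lx)$, so fixed points are given by $x=F^nx$, $y=F^lx$, and $f_n=|SL_2(\mathbf F_{q^n})|$. For $n=2l$, $f_n=|SL_2(\mathbf F_{q^l})|^2$. Now compare with (5). Here $\rho$ swaps the two positive roots, $M_0=2$, $Q_\alpha=q$ for both, and $W=\{1,s,s',ss'\}$ has orbits $\{1\},\{s,s'\},\{ss'\}$ with $\lambda_O=1,q^{1/2},q$. So $E_n=q^n\bigl(1+2[2\mid n]q^{n/2}+q^n\bigr)$. On cocharacters $(a,b)\mapsto(qb,a)$, with eigenvalues $\pm\sqrt q$; $|\det(C^n-1)|$ is $q^n-1$ for $n$ odd and $(q^{n/2}-1)^2$ for $n$ even, and these are prime to $p$. The product is $(q^n-1)q^n(1+q^n)$ for $n$ odd and $(q^l-1)^2q^{2l}(1+q^l)^2$ for $n=2l$, as it should be.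

## Abelian varieties

**Step 11: the count.** Let $g=\dim A$, and let $\lambda_1,\dots,\lambda_{2g}$ be the roots of the characteristic polynomial, which lies in $\mathbf Z[x]$, of $f$ on the Tate module $T_\ell A$, $\ell\ne p$. We treat slightly more than $f^n-1$, because Step 15 needs it. Let $F\in\mathbf Z[x]$ be such that $F(f)$ is an isogeny. Then $\deg F(f)=\det(F(f)\,|\,T_\ell A)=\prod_iF(\lambda_i)$ (Mumford, *Abelian Varieties*, §19). For $\ell\ne p$, the $\ell$-part of $|\ker F(f)(k)|$ is the order of the kernel of $F(f)$ on $A[\ell^\infty](k)\cong(\mathbf Q_\ell/\mathbf Z_\ell)^{2g}$, that is, $|\deg F(f)|_\ell^{-1}$. For the $p$-part, $A[p^\infty](k)\cong(\mathbf Q_p/\mathbf Z_p)^r$ for some $r$, and $f$ acts by some $B\in M_r(\mathbf Z_p)$ with eigenvalues $\beta_1,\dots,\beta_r\in\overline{\mathbf Q}_p$. Finiteness of the kernel gives $\det F(B)\ne0$, and the $p$-part is $|\det F(B)|_p^{-1}$.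

Take $F=x^n-1$; since the kernel of $f^{\circ n}-1$ has finitely many points, it is an isogeny. With $\delta_n=\deg(f^{\circ n}-1)=\prod_i(\lambda_i^n-1)$, a positive integer,
$$f_n(A)=\delta_n\cdot|\delta_n|_p\cdot|\det(B^n-1)|_p^{-1}=\delta_n\prod_i|\lambda_i^n-1|_p\prod_j|\beta_j^n-1|_p^{-1}. \tag{7}$$
Here and below we fix an embedding $\overline{\mathbf Q}\subset\overline{\mathbf Q}_p$. Expanding the product, $\delta_n$ is an integer-coefficient sum of $n$-th powers of nonzero numbers; $\lambda_i\ne0$ because $f$ is an isogeny of $A$.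

In Example 3, $\lambda_1=\lambda_2=a$, with $r=1$, $\beta_1=a$ in the ordinary case and $r=0$ in the supersingular case.

## The $p$-adic size of $\alpha^n-1$

**Definition (residual order).** Let $\alpha\in\overline{\mathbf Q}_p$ be integral with $|\alpha|_p=1$. Its residual order is the order $m$ of its residue in $\overline{\mathbf F}_p^\times$; then $p\nmid m$. For example $2\in\mathbf Q_3$ has residual order $2$. For $p=3$, $|2^n-1|_3=1$ for $n$ odd and $\frac13|n|_3$ for $n$ even.

**Lemma 2.** Let $\alpha\in\overline{\mathbf Q}_p$ be integral and not a root of unity. If $|\alpha|_p<1$, then $|\alpha^n-1|_p=1$ for all $n$. Otherwise let $m$ be its residual order. Then $|\alpha^n-1|_p=c_n|n|_p^{[m\mid n]}$, where $c_n>0$ is a real gcd sequence with period $mp^J$ for some $J\ge0$.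

*Proof.* The first claim is clear. Let $|\alpha|_p=1$, and write $|\cdot|$ for $|\cdot|_p$. If $m\nmid n$, the residue of $\alpha^n$ is not $1$, so $\alpha^n-1$ is a unit; put $c_n=1$.

Let $m\mid n$ and $\gamma=\alpha^m$, so $|\gamma-1|<1$. Write $n=mbp^v$ with $p\nmid b$; then $v=v_p(n)$. If $|\nu-1|<1$ and $p\nmid b$, then $(\nu^b-1)/(\nu-1)=\sum_{i<b}\nu^i\equiv b$ modulo the maximal ideal is a unit, so $|\nu^b-1|=|\nu-1|$. With $\nu=\gamma^{p^v}$ we get $|\alpha^n-1|=|\gamma^{p^v}-1|$.

It remains to follow the $p$-th powers. Put $x=\nu-1$, $|x|<1$; $x\neq0$ for the $\nu$ in question since $\alpha$ is not a root of unity. From $(1+x)^p-1=px+\dots+x^p$ we get $|\nu^p-1|\le\max(p^{-1}|x|,|x|^p)$, i.e. $|x|$ is multiplied by at most $\max(p^{-1},|x|^{p-1})<1$; as this bound only improves, $\gamma^{p^i}\to1$. If moreover $0<|x|<p^{-1/(p-1)}$, then $|x|^p<p^{-1}|x|$ and the middle terms have size at most $p^{-1}|x|^2$. So $px$ strictly dominates, $|\nu^p-1|=p^{-1}|x|$, and the new value is again in this range. Hence for some $J$, $|\gamma^{p^i}-1|=p^{-(i-J)}|\gamma^{p^J}-1|$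 for all $i\ge J$. Therefore $|\alpha^n-1|=c_n|n|_p$ with $c_n=p^i|\gamma^{p^i}-1|$, $i=\min(v_p(n),J)$. So $c_n$ depends only on $[m\mid n]$ and $\min(v_p(n),J)$, i.e. only on $\gcd(n,mp^J)$. $\square$

**Step 12: the combined $p$-adic factor.** We collect everything $p$-adic from (6) and (7). None of the $\lambda_i,\beta_j,\mu_i$ is a root of unity, as the relevant determinants are nonzero for all $n$, and all are integral over $\mathbf Z_p$. Lemma 2 gives
$$\Pi_n:=|\det(C^n-1)|_p\,|\delta_n|_p\,|\det(B^n-1)|_p^{-1}=h_n|n|_p^{s_n},\qquad s_n=\sum_{m\mid n}\mathfrak s_m, \tag{8}$$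
with $\mathfrak s_m=\#\{\mu_i\}_m+\#\{\lambda_i\}_m-\#\{\beta_j\}_m$, where the subscript $m$ means "of residual order $m$", counted with multiplicity. Here $h_n>0$ is a gcd sequence whose period may be divisible by $p$, as Example 1 shows. As $\Pi_n$ and $|n|_p^{s_n}$ lie in $p^{\mathbf Z}$, also $h_n\in p^{\mathbf Z}\subset\mathbf Q^\times$. The family $\mathfrak s_m$ is finitely supported.

**Step 13: $o(m)\mid\mathfrak s_m$.** The three multisets are the roots of monic polynomials over $\mathbf Z_p$, so they are stable under $\mathrm{Gal}(\overline{\mathbf Q}_p/\mathbf Q_p)$. Let an element of this group that lifts the Frobenius of $\overline{\mathbf F}_p$ act: the number of members with residue $\xi$ equals the number with residue $\xi^p$. Frobenius orbits on elements of order $m$ have size $o(m)$, so each of the three counts is divisible by $o(m)$.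

**Step 14: what non-negativity requires.** Since $\#\{\mu_i\}_m\ge0$, it suffices that $\#\{\beta_j\}_m\le\#\{\lambda_i\}_m$. We cannot isolate one residual order with $f^n-1$ alone, since $\alpha^n-1$ is small for every residual order dividing $n$. Polynomials which see only $m$ do this.

**Step 15: $\mathfrak s_m\ge0$.** Let $F_j=\Phi_m(x^{p^j})$. It divides $x^{mp^j}-1$ in $\mathbf Z[x]$, so $\ker F_j(f)$ is contained in the finite kernel of $f^{\circ mp^j}-1$, and $F_j(f)$ is an isogeny. The number $|\ker F_j(f)(k)|$ is the separable degree of $F_j(f)$, which divides $\deg F_j(f)$. Comparing $p$-parts through Step 11,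
$$\prod_i|F_j(\beta_i)|_p^{-1}\le\prod_i|F_j(\lambda_i)|_p^{-1}.$$
Let $\alpha$ be integral and not a root of unity. If $|\alpha|_p<1$, $F_j(\alpha)$ is a unit because $\Phi_m(0)=\pm1$. If $|\alpha|_p=1$, then $\alpha^{p^j}$ has the same residual order as $\alpha$, so $F_j(\alpha)=\Phi_m(\alpha^{p^j})$ is a unit unless that order is $m$. If it is $m$, the other factors $\Phi_d(\alpha^{p^j})$, $d\mid m$, $d\ne m$, of $\alpha^{mp^j}-1$ are units, so $|F_j(\alpha)|_p=|\alpha^{mp^j}-1|_p$, which by Lemma 2 is a positive constant times $p^{-j}$ for large $j$. The inequality becomes $\mathrm{const}\cdot p^{j\#\{\beta\}_m}\le\mathrm{const}\cdot p^{j\#\{\lambda\}_m}$ for all large $j$. Let $j\to\infty$.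

## Vector groups: where leading terms and eigenvalues stop working

Let $V=\mathbf G_a^r$. Then $\mathrm{End}(V)=M_r(P)$ with $P=k\{\tau\}$ the skew polynomial ring, $\tau a=a^p\tau$, and $f_n(V)=|\ker(f^n-1)(k)|$. Example 5 settles $r=1$: one reads the top and bottom degree of $f^n-1$.

For $r\ge2$ one would first write $f=A_0+A_1\tau+\dots+A_d\tau^d$ with matrix coefficients and use $A_d$. As long as $A_d$ is invertible, the leading coefficient of $f^n$ stays invertible. When $A_d$ is singular, the method stops.

**Example 7.** Let $f=\begin{pmatrix}0&1\\-\tau&\tau\end{pmatrix}$, i.e. $f(x,y)=(y,\,y^p-x^p)$ on $\mathbf G_a^2$. The coefficient of $\tau$ is singular. Here the entries lie in the commutative ring $\mathbf F_p[\tau]$, so determinants are available: by Smith normal form over $\mathbf F_p[\tau]$ and the count in Example 2, $\log_p|\ker g(k)|$ is the degree minus the order at $\tau=0$ of $\det g$, for $g\in M_2(\mathbf F_p[\tau])$ with $\det g\ne0$. The characteristic polynomial is $x^2-\tau x+\tau$. It has no root $\xi\in\overline{\mathbf F}_p$ (such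 a root would satisfy $\xi^2=0$ and $\xi=1$), so $f$ is confined. In $\mathbf F_p((\tau^{-1}))$ it has one root $\mu=1+\tau^{-1}+\cdots$ (put $x=1+\epsilon$; the equation becomes $\tau\epsilon=1+2\epsilon+\epsilon^2$), and the other root, $\tau/\mu$, has degree $1$. So $\mu^n-1$ has $\tau$-degree $-|n|_p^{-1}$, by the argument of Example 5, while $(\tau/\mu)^n-1$ has degree $n$. Modulo $\tau$ the polynomial is $x^2$, so $\det(f^n-1)$ is a unit at $\tau=0$. Hence $f_n=p^{\,n-|n|_p^{-1}}$. Check: $f_1=1$, and the equations $x=y$, $y=y^p-x^p$ indeed give only $x=y=0$. The correction here comes from $\tau=\infty$, from a part of the space where $f$ does not grow; top coefficients do not show it.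

The example suggests the second approach: take eigenvalues of $f$ over $k((\tau))$ and $k((\tau^{-1}))$. This breaks down for general $f$, at a precise point. These are skew fields; there is no characteristic polynomial for which $f^n-1$ would factor. Even the factorization $X^n-1=\prod_{\xi^n=1}(X-\xi)$ is lost, since left multiplication by $\xi\in k$ is not a linear map of a left $k((\tau))$-space unless $\xi\in\mathbf F_p$.

What survives is the following. The valuation of the determinant of a matrix is the index of a lattice in its image, and an index needs no commutativity. The factorization into cyclotomic polynomials survives too, since $\Phi_m$ has coefficients in $\mathbf F_p$, which is central. And the split "growing / not growing" can be made by bounded orbits instead of eigenvalues. The next four sections carry this out.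

## Lattices over skew power series, and their index

**Definition (the fields).** Let $K_0=k((\tau))\supset O_0=k[[\tau]]$ with uniformizer $\pi=\tau$, and $K_\infty=k((\tau^{-1}))\supset O_\infty=k[[\tau^{-1}]]$ with $\pi=\tau^{-1}$. The multiplication is given by $\tau a=a^p\tau$, so $\tau^{-1}a=a^{1/p}\tau^{-1}$, which makes sense as $k$ is perfect. For instance $(a\tau)(b\tau)=ab^p\tau^2$.

Let $K\supset O$ be one of these. A product of nonzero leading terms is nonzero, so $|\pi|=p^{-1}$ defines a multiplicative absolute value. An element with nonzero constant term in $O$ is invertible in $O$, by the geometric series. So every nonzero $a\in K$ is $u\pi^i$ with $u\in O^\times$; $K$ is a complete discretely valued skew field with residue field $k$, containing $P$. We have $O\pi^i=\pi^iO=\{|a|\le p^{-i}\}$, and these are the nonzero left ideals of $O$. So $O$ is left noetherian, with Jacobson radical $\pi O$. The same holds for $k((\pi^o))\supset k[[\pi^o]]$, $o\ge1$, with uniformizer $\pi^o$. The only simple left $O$-module is $O/\pi O=k$, so the length $\ell$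 of a finite-length $O$-module equals its dimension over $k\subset O$.

We use Nakayama's lemma in this form: if $M$ is a finitely generated left $O$-module and $M'\subset M$ a submodule with $M'+\pi M=M$, then $M'=M$.

**Definition (lattice).** A lattice in a finite-dimensional left $K$-space is a finitely generated spanning left $O$-submodule. For example $O^r\subset K^r$. If $\Lambda$ is a lattice, so is $\pi^i\Lambda$, as $O\pi^i=\pi^iO$. For lattices $\Lambda,\Lambda'$ we have $\pi^i\Lambda'\subset\Lambda$ for $i\gg0$: express the generators of $\Lambda'$ in a basis contained in $\Lambda$. Then $\Lambda/\pi^i\Lambda'$ has finite length, because $\pi^{i'}\Lambda\subset\pi^i\Lambda'$ for some $i'$ and $\Lambda/\pi^{i'}\Lambda$ is finitely generated over $O/\pi^{i'}O$.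

**Definition (index).** For lattices $\Lambda,\Lambda'$ put
$$\chi(\Lambda,\Lambda')=\ell(\Lambda/\Lambda'')-\ell(\Lambda'/\Lambda'')$$
for any lattice $\Lambda''\subset\Lambda\cap\Lambda'$. One exists, namely $\pi^i\Lambda'$ with $\pi^i\Lambda'\subset\Lambda$, $i\ge0$. The value does not depend on $\Lambda''$, since two choices contain a common third one. Using one $\Lambda''$ inside three lattices, $\chi(\Lambda_1,\Lambda_2)+\chi(\Lambda_2,\Lambda_3)=\chi(\Lambda_1,\Lambda_3)$. For a $K$-linear automorphism $g$, written on the right, put $v(g)=\chi(\Lambda,\Lambda g)$.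

Since $\chi(\Lambda g,\Lambda'g)=\chi(\Lambda,\Lambda')$, we get:

- (I1) $v(g)$ does not depend on $\Lambda$, because $\chi(\Lambda',\Lambda'g)=\chi(\Lambda',\Lambda)+\chi(\Lambda,\Lambda g)+\chi(\Lambda g,\Lambda'g)$ and the outer terms cancel. Also $v(gh)=v(g)+v(h)$, because $\chi(\Lambda,\Lambda gh)=\chi(\Lambda,\Lambda h)+\chi(\Lambda h,\Lambda gh)$.
- (I2) If $\Lambda g\subset\Lambda$, then $v(g)=\ell(\Lambda/\Lambda g)\ge0$, with equality if and only if $\Lambda g=\Lambda$.
- (I3) $v$ is additive in exact sequences $0\to V_1\to V\to V_2\to0$ with $V_1g=V_1$.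
- (I4) On $K^1$, right multiplication by $a=u\pi^i$, $u\in O^\times$, has index $i$, as $Oa=O\pi^i$.

For (I3): if $\Lambda$ is a lattice of $V$, then $\Lambda\cap V_1$ is finitely generated, as $O$ is noetherian, and spans $V_1$, as $\pi^ix\in\Lambda$ for any $x$ and $i\gg0$; and the image of $\Lambda$ is a lattice of $V_2$. Additivity of length gives $\chi(\Lambda,\Lambda')=\chi(\Lambda\cap V_1,\Lambda'\cap V_1)+\chi(\mathrm{im}\,\Lambda,\mathrm{im}\,\Lambda')$. Apply this with $\Lambda'=\Lambda g$: $\Lambda g\cap V_1=(\Lambda\cap V_1)g$, and the image of $\Lambda g$ is $(\mathrm{im}\,\Lambda)g$.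

**Example 8.** Right multiplication by $\tau^2+\tau^3$ has index $2$ over $K_0$ and index $-3$ over $K_\infty$, where $\tau^3=\pi^{-3}$. On the other hand $x^{p^2}+x^{p^3}=(x+x^p)^{p^2}$ has $p=p^{3-2}$ zeros. The next lemma is this statement for matrices.

**Lemma 3.** If $g\in M_r(P)$ has finite kernel on $V$, then $g$ is invertible over $K_0$ and $K_\infty$, and
$$\log_p|\ker g(k)|=-v_\infty(g)-v_0(g), \tag{9}$$
where $v_0,v_\infty$ are the indices for $g$ acting by right multiplication on row vectors over $K_0,K_\infty$.

*Proof.* First we diagonalize. $P$ has both divisions $a=qb+c$ and $a=bq+c$ with $\deg c<\deg b$. In the first, a leading term $a_d\tau^d$ is removed by $q=e\tau^{d-l}$ with $e\,b_l^{p^{d-l}}=a_d$; in the second one needs $b_le^{p^l}=a_d$, solvable as $k$ is perfect. So $g=u\,\mathrm{diag}(g_1,\dots,g_r)\,w$ with $u,w$ products of elementary and permutation matrices over $P$. (For $g=0$ there is nothing to do.) Move a nonzero entry of least degree to position $(1,1)$. Reduce the first column by subtracting left multiples of the first row, and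 the first row by subtracting right multiples of the first column. If a nonzero remainder appears, the least degree has dropped, so repeat. After finitely many steps the first row and column are zero outside $(1,1)$; induct on $r$.

Next, $u$ and $w$ have index $0$. Permutation matrices preserve $O^r$. An elementary matrix acts on rows by $x_j\mapsto x_j+x_ia$ ($i\ne j$); this is the identity on the subspace $x_i=0$ and on the quotient by it, so it has index $0$ by (I3).

As $u,w$ are automorphisms of $V$, $|\ker g(k)|=\prod|\ker g_i(k)|$. So all $g_i\ne0$, $g$ is invertible over $K_0$ and $K_\infty$, and $v(g)=\sum_iv(g_i)$ by (I1) and (I3). For $g_i=\sum_{j=l}^da_j\tau^j$ with $a_l,a_d\ne0$, the polynomial $\sum_ja_jx^{p^j}$ is the $p^l$-th power of a separable polynomial of degree $p^{d-l}$. So $|\ker g_i(k)|=p^{d-l}$, while $v_0(g_i)=l$ and $v_\infty(g_i)=-d$ by (I4). $\square$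

Note that $g=f^n-1$ must be diagonalized anew for each $n$; the point of (9) is that its right side can be computed without diagonalizing.

## Endomorphisms that preserve a lattice

**Lemma 4.** Let $K=K_0$ or $K_\infty$, $\Lambda$ a lattice in a finite-dimensional left $K$-space, $X$ a $K$-linear endomorphism with $\Lambda X\subset\Lambda$ and all $X^n-1$ ($n\ge1$) bijective. There are integers $e_m\ge0$ ($p\nmid m$), almost all zero, with $o(m)\mid e_m$ and
$$v(X^n-1)=|n|_p^{-1}\sum_{m\mid n}e_m\qquad\text{for all }n\ge1.$$

*Proof.* **Step 16: the formula.** Here the cyclotomic factorization does the work. Coefficients of $\Phi_m$ modulo $p$ lie in $\mathbf F_p$, which is central in $K$, so $\Phi_m(X)$ is $K$-linear. It is bijective as a factor of $X^m-1$, and $\Lambda\Phi_m(X)\subset\Lambda$. Put $e_m=v(\Phi_m(X))\ge0$. Let $n=p^jn_0$ with $p\nmid n_0$. In characteristic $p$,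
$$X^n-1=(X^{n_0}-1)^{p^j}=\prod_{m\mid n_0}\Phi_m(X)^{p^j},$$
so $v(X^n-1)=p^j\sum_{m\mid n_0}e_m$, which is the formula, sums being over $m$ prime to $p$.

**Step 17: almost all $e_m$ vanish.** Let $\bar X$ be the map induced on the finite-dimensional $k$-space $\Lambda/\pi\Lambda$; it is $k$-linear. If $\bar X$ has no eigenvalue of order $m$, then $\Phi_m(\bar X)$ is bijective, so $\Lambda\Phi_m(X)+\pi\Lambda=\Lambda$. By Nakayama $\Lambda\Phi_m(X)=\Lambda$ and $e_m=0$.

**Step 18: $o(m)\mid e_m$.** We make the roots of $\Phi_m$ central by shrinking the scalars. Let $o=o(m)$, $K'=k((\pi^o))$, $O'=k[[\pi^o]]$. Since $O=\bigoplus_{0\le i<o}O'\pi^i$, $\Lambda$ is also an $O'$-lattice. Lengths over $O$ and over $O'$ both equal $k$-dimensions, so the index $v'$ over $O'$ agrees with $v$ on $K$-linear maps. Every $\xi\in k$ of order $m$ lies in $\mathbf F_{p^o}$; it commutes with $\pi^o$ and with $k$, so it is central in $K'$. Left multiplication by $\xi$ is therefore $K'$-linear. It preserves $\Lambda$, and commutes with $X$ and with left multiplication by the other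 elements of $\mathbf F_{p^o}$. Hence $\Phi_m(X)=\prod_\xi(X-\xi)$ over the $\xi$ of order $m$. All factors commute and are bijective, and $e_m=\sum_\xi v'(X-\xi)$.

We compare the summands along Frobenius orbits. Let $\theta(x)=\pi x$, an additive bijection, semilinear over the automorphism $\sigma=\pi(\cdot)\pi^{-1}$ of $K'$, which preserves $O'$. It maps $O'$-lattices to $O'$-lattices, preserving lengths of quotients, and commutes with $X$. Further
$$\theta(x(X-\xi))=\pi\cdot xX-\pi\xi x=\theta(x)(X-\sigma\xi),$$
where $\sigma\xi=\xi^p$ for $K_0$ and $\xi^{1/p}$ for $K_\infty$. So, with $\chi'$ the index of $O'$-lattices,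
$$v'(X-\xi)=\chi'(\Lambda,\Lambda(X-\xi))=\chi'(\theta\Lambda,(\theta\Lambda)(X-\sigma\xi))=v'(X-\sigma\xi).$$
Thus $v'(X-\xi)$ is constant on Frobenius orbits, which have size $o$ on the elements of order $m$; so $o\mid e_m$. $\square$

Over $K_0$, Lemma 4 applies to $X=f$ with $\Lambda=O_0^r$, since the entries of $f$ lie in $P\subset O_0$. Over $K_\infty$ there is in general no $X$-stable lattice, as $f=\tau$ on $\mathbf G_a$ shows. We must separate off the growing part.

## Bounded orbits at infinity

On a finite-dimensional left $K$-space with basis $(e_i)$ we use the norm $\|\sum c_ie_i\|=\max|c_i|$. It is ultrametric and satisfies $\|cx\|=|c|\,\|x\|$. Expressing one basis in another shows that two such norms are comparable up to constants and that $K$-linear maps are bounded. So boundedness does not depend on the basis. The ball $\|x\|\le p^N$ is $\pi^{-N}\bigoplus_iOe_i$. Since $O$ is noetherian, every bounded $O$-submodule is finitely generated.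

**Lemma 5.** Let $K=K_\infty$, $V$ a finite-dimensional left $K$-space, $X$ a $K$-linear endomorphism. Let $V_1=\{x:\ (\|xX^i\|)_{i\ge0}\text{ is bounded}\}$. Then $V_1$ is an $X$-stable subspace with an $X$-stable lattice. On $V/V_1$, $X$ is bijective, and there is a lattice $\Lambda_2\subset V/V_1$ with $\Lambda_2X^{-1}\subset\Lambda_2$ and $\Lambda_2X^{-j}\subset\pi\Lambda_2$ for some $j$.

*Proof.* **Step 19: the lattice in $V_1$.** Clearly $V_1$ is an $X$-stable subspace. If $(e_j)$ is a basis of it, then $\sum_{i\ge 0,\,j}Oe_jX^i$ is bounded, hence finitely generated; it is spanning and $X$-stable. So it is a lattice.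

**Step 20: $V/V_1$ has no nonzero bounded orbits.** We must check that passing to the quotient does not create new ones. The vectors with bounded orbit in $V/V_1$ form $V_1'/V_1$ for some $X$-stable subspace $V_1'\supset V_1$. Write $V_1'=V_1\oplus W$, with $wX=wX_2+wS$ for $w\in W$, where $X_2:W\to W$ and $S:W\to V_1$, and let $X_1=X|_{V_1}$. The powers of $X_1$ have bounded operator norm: check on a basis, each of whose vectors has a bounded orbit. The same holds for $X_2$, as $W\cong V_1'/V_1$. By induction,
$$wX^n=wX_2^n+\sum_{a+b=n-1}wX_2^aSX_1^b .$$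
The number of terms grows, but the ultrametric inequality bounds the sum by the largest term. So $wX^n$ is bounded, $W\subset V_1$, and $V_1'=V_1$.

**Step 21: a uniform escape time.** Put $Y=V/V_1$ with a norm as above and unit ball $\Lambda$; we may assume $Y\ne0$. $X$ is injective on $Y$, since kernel vectors have bounded orbits, hence bijective. Let $\Lambda^{(n)}=\{x\in\Lambda:\ xX^i\in\Lambda\text{ for }0\le i\le n\}$. These are $O$-submodules, decreasing in $n$, each containing $\pi^i\Lambda$ for $i\gg0$. Moreover $\bigcap_n\Lambda^{(n)}=0$, since its elements have bounded orbits. We claim: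
$$\Lambda^{(n)}\subset\pi\Lambda\quad\text{for some }n\ge1 .$$
As $k$ is infinite, $\Lambda$ is not compact, so we argue with lengths. Suppose the claim is false. Then the images of the $\Lambda^{(n)}$ in the finite-dimensional $k$-space $\Lambda/\pi\Lambda$ are nonzero and decreasing, so they stabilize to some $E\ne0$. Fix $0\ne\epsilon\in E$. For $i\ge1$ let $S_{n,i}\subset\Lambda/\pi^i\Lambda$ be the image of $\{x\in\Lambda^{(n)}:\ x\mapsto\epsilon\}$. It is a nonempty coset of the image of $\Lambda^{(n)}\cap\pi\Lambda$, and it decreases with $n$. As $\Lambda/\pi^i\Lambda$ has finite length, these submodules stabilize, and nested cosets of one submodule coincide. So there is $n_i$ with $S_{n,i}=S_i$ for all $n\ge n_i$, and $S_i\subset S_{n,i}$ for all $n$. The maps $S_{i+1}\to S_i$ are onto: use any $n\ge\max(n_i,n_{i+1})$. Choose compatible elements of the $S_i$. By completeness of $\Lambda$ they come from some $x\in\Lambda$ with $x\mapsto\epsilon$ and $x\in\Lambda^{(n)}+\pi^i\Lambda$ for all $n,i$. For fixed $n$ take $i$ with $\pi^i\Lambda\subset\Lambda^{(n)}$;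 then $x\in\Lambda^{(n)}$. So $x\in\bigcap\Lambda^{(n)}=0$, contradicting $x\mapsto\epsilon\ne0$.

**Step 22: a norm contracted by $X^{-1}$.** We average the norm over the escape time. Scaling by powers of $\pi$, which commutes with $X$, the claim says $\|x\|\le p^{-1}\max_{0\le i\le n}\|xX^i\|$ for all $x\in Y$. For $x\neq0$ the term $i=0$ cannot be the maximum, so
$$\|x\|\le p^{-1}\max_{1\le i\le n}\|xX^i\|\qquad\text{for all }x\in Y.$$
Let $\eta=p^{-1/n}$ and $\|x\|_*=\max_{0\le i\le n-1}\eta^i\|xX^i\|$. Since $\eta^i\ge\eta^n=p^{-1}$ for $i\le n$,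
$$\|x\|\le p^{-1}\eta^{-n}\max_{1\le i\le n}\eta^i\|xX^i\|=\max_{1\le i\le n}\eta^i\|xX^i\| ,$$
so $\|x\|_*\le\max_{1\le i\le n}\eta^i\|xX^i\|=\eta\,\|xX\|_*$. In other words $\|xX^{-1}\|_*\le\eta\|x\|_*$. The function $\|\cdot\|_*$ is ultrametric, satisfies $\|cx\|_*=|c|\,\|x\|_*$ and $\|\cdot\|\le\|\cdot\|_*\le\mathrm{const}\cdot\|\cdot\|$. So its unit ball $\Lambda_2$ is a bounded $O$-submodule containing some $\pi^i\Lambda$, i.e. a lattice. We have $\Lambda_2X^{-1}\subset\Lambda_2$, and $\Lambda_2X^{-j}\subset\{\|x\|_*\le p^{-1}\}=\pi\Lambda_2$ once $\eta^j\le p^{-1}$. $\square$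

In Example 7, right multiplication by $f$ sends the row $(x,y)$ to $(-y\tau,\,x+y\tau)$. The row $(-\tau,\mu)$ goes to $(-\mu\tau,\,-\tau+\mu\tau)=\mu\cdot(-\tau,\mu)$, because $\mu^2=\tau\mu-\tau$ and $\mu$ commutes with $\tau$. So $c\,(-\tau,\mu)$ goes under $f^i$ to $c\mu^i(-\tau,\mu)$, and this line lies in $V_1$ since $|\mu|=1$. It is all of $V_1$: by the same computation with the other root $\tau/\mu$, the row $(-\tau,\tau/\mu)$ is multiplied by $\tau/\mu$, of absolute value $p$, so on $K_\infty^2/V_1$ orbits of nonzero vectors grow.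

**Proposition 6.** For surjective confined $f$ on $V=\mathbf G_a^r$ there are an integer $c\ge0$ and finitely supported integers $b_m\ge0$ ($p\nmid m$), $o(m)\mid b_m$, with
$$f_n(V)=p^{cn}\,p^{-|n|_p^{-1}\sum_{m\mid n}b_m}.$$

*Proof.* By Lemma 3, all $f^n-1$ are invertible over $K_0$ and $K_\infty$, and $\log_pf_n(V)=-v_\infty(f^n-1)-v_0(f^n-1)$. Lemma 4 with $\Lambda=O_0^r$ computes $v_0(f^n-1)$. Over $K_\infty$ apply Lemma 5 to $X=f$ acting on $K_\infty^r$. Since $X^n-1$ is injective and maps $V_1$ to itself, $V_1(X^n-1)=V_1$, and by (I3) the index is the sum of those on $V_1$ and on $K_\infty^r/V_1$. On $V_1$ there is an $X$-stable lattice and $X^n-1$ is bijective, so Lemma 4 applies. On $K_\infty^r/V_1$ write $X^n-1=X^n(1-X^{-n})$; both factors are bijective. The map $X^{-n}$ preserves $\Lambda_2$ and is nilpotent on $\Lambda_2/\pi\Lambda_2$, so $1-X^{-n}$ is bijective there. By Nakayama $\Lambda_2(1-X^{-n})=\Lambda_2$, so $v(1-X^{-n})=0$. Hence the index is $n\,v(X)=-cn$ with $c:=v(X^{-1})\ge0$ by (I2), as $\Lambda_2X^{-1}\subset\Lambda_2$. Adding up, $b_m$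 is the sum of the two $e_m$'s from $K_0$ and from $V_1$. $\square$

## Assembling, and moving the period into $d_n$

**Step 23: the product formula.** We multiply all counts. Let $c$ and $\mathfrak t_m$ be the sums of the $c$'s and $b_m$'s over the $V_i$. By (3), (5), (6), (7), (8) and Proposition 6,
$$f_n=h_nD_n\cdot|n|_p^{s_n}\cdot p^{t_n|n|_p^{-1}},\qquad D_n=\delta_n\cdot|\det(C^n-1)|\cdot E_n\cdot p^{cn}, \tag{10}$$
with $s_n=\sum_{m\mid n}\mathfrak s_m$, $t_n=-\sum_{m\mid n}\mathfrak t_m$. Here $\mathfrak s_m,\mathfrak t_m\ge0$ are finitely supported on $m$ prime to $p$ and divisible by $o(m)$, by Steps 13 and 15 and Proposition 6. $D_n$ is a positive integer and a finite integer-coefficient sum of $n$-th powers of nonzero complex numbers, being a product of such.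

**Step 24: absorbing $h_n$.** The only defect of (10) is that $h_n$ may have a period divisible by $p$. Let $N'$ be a period of $h_n\in p^{\mathbf Z}$. By Möbius inversion over the divisors of $N'$, with $\mu$ here the Möbius function,
$$h_n=\sum_{e\mid N'}c_e[e\mid n]=\sum_{e\mid N'}\frac{c_e}{e}\sum_{\xi^e=1}\xi^n,\qquad c_e=\sum_{d\mid e}\mu(e/d)h_d\in\mathbf Q .$$
So $h_nD_n$ is a finite rational-coefficient sum of $n$-th powers. Choose $M\ge1$ such that $d_n:=Mh_nD_n$ has integer coefficients in such an expression and $Mh_n\in\mathbf Z$ for all $n$; this is possible since $h_n$ takes finitely many values. Then $d_n=\sum c_i\lambda_i^n$ is a positive integer, and $\zeta_d=\prod(1-\lambda_iz)^{-c_i}$ is rational over $\mathbf C$.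

It lies in $\mathbf Q(z)$: its power series $\sum a_nz^n$ has rational coefficients, and the condition that a polynomial $\sum_{j\le D}q_jz^j$ times it be a polynomial of degree at most $D$ is the linear system $\sum_jq_ja_{n-j}=0$, $n>D$, with rational coefficients. For $D$ large it has a nonzero solution over $\mathbf C$, hence one over $\mathbf Q$.

Formula (10) now reads $f_n=d_n\cdot M^{-1}|n|_p^{s_n}\cdot p^{t_n|n|_p^{-1}}$. This proves Theorem B(1), and with it Theorem A. $\square$

In Example 1, $h_n$ is $\frac12$ for $n$ odd and $\frac14$ for $n$ even, so $h_n=\frac18(3-(-1)^n)+\frac18\bigl(\cdots\bigr)$ with nothing in the last bracket: $\frac18\cdot4=\frac12$ and $\frac18\cdot2=\frac14$. Step 24 with $M=8$ gives the $d_n$ found there.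

## The corrections are determined by $(f_n)$

We prove Theorem B(2). Let $(d,r,s,t)$ and $(d',r',s',t')$ be two decompositions of the same $(f_n)$ as in Theorem A, and let $N$ with $p\nmid N$ be a common period of $r,s,t,r',s',t'$.

**Step 25: the ratio of $d$ and $d'$.** We fix all data except $v_p(n)$. If $\zeta_d^R$ is rational then, its value at $0$ being $1$, $\zeta_d^R=\prod(1-\lambda_iz)^{-k_i}$ with $k_i\in\mathbf Z$, $\lambda_i\in\mathbf C^\times$ distinct. Taking logarithms, $d_n=\sum\frac{k_i}R\lambda_i^n$; similarly for $d'_n$. All $d_n,d_n'$ are nonzero, since $f_n\ge1$. Fix $g\mid N$. If $\gcd(n,N)=g$ and $v_p(n)=j$, then equating the two decompositions gives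
$$d_n=\kappa(j)\,d_n',\qquad\kappa(j)=\frac{r_g'}{r_g}\,p^{-j(s_g'-s_g)+p^j(t_g'-t_g)} .$$

**Step 26: $\kappa$ takes finitely many values.** The idea is that along a suitable arithmetic progression, $\kappa(j)$ is constant and linear independence of powers applies. Call two of the numbers $\lambda$ occurring in $d$ or $d'$ equivalent if their ratio is a root of unity. Let $N_1$ be a common multiple of the orders of all roots of unity so arising, and choose a representative $\lambda_{\mathcal C}$ of each class $\mathcal C$. Let $D_{\mathcal C}(n)$ and $D'_{\mathcal C}(n)$ be the parts of $d_n$ and $d_n'$ belonging to $\mathcal C$. Then $D_{\mathcal C}(n)=\lambda_{\mathcal C}^nP_{\mathcal C}(n)$ and $D'_{\mathcal C}(n)=\lambda_{\mathcal C}^nP'_{\mathcal C}(n)$ with $P_{\mathcal C},P'_{\mathcal C}$ periodic modulo $N_1$.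

Fix $j$, put $a=gp^j$, and let $N_2$ be a common multiple of $N_1$ and $gp^{j+1}N$. For $n=a+N_2u$ ($u\ge0$) we have $n/a\equiv1\bmod pN$. So $v_p(n)=v_p(a)=j$ (recall $p\nmid g$), and $\gcd(n,N)=\gcd(gp^j,N)=g$. As $N_1\mid N_2$, $D_{\mathcal C}(a+N_2u)=D_{\mathcal C}(a)(\lambda_{\mathcal C}^{N_2})^u$, and likewise for $D'$. Hence
$$\sum_{\mathcal C}\bigl(D_{\mathcal C}(a)-\kappa(j)D'_{\mathcal C}(a)\bigr)\bigl(\lambda_{\mathcal C}^{N_2}\bigr)^u=0\qquad\text{for all }u\ge0 .$$
The $\lambda_{\mathcal C}^{N_2}$ are distinct, since different classes do not differ by roots of unity. By the Vandermonde determinant, $D_{\mathcal C}(a)=\kappa(j)D'_{\mathcal C}(a)$ for all $\mathcal C$. As $d_a\ne0$, some $D_{\mathcal C}(a)\ne0$; then $D'_{\mathcal C}(a)\ne0$ and $\kappa(j)=P_{\mathcal C}(a)/P'_{\mathcal C}(a)$. There are finitely many classes and residues modulo $N_1$, so $\kappa$ takes only finitely many values on $j\ge0$.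

**Step 27: conclusion.** So $-j(s_g'-s_g)+p^j(t_g'-t_g)$ takes only finitely many values for $j\ge0$. If $t_g'\ne t_g$ the second term dominates and the expression is unbounded; so $t_g'=t_g$, and then $s_g'=s_g$. This holds for all $g\mid N$, so $s=s'$, $t=t'$, and therefore $r_nd_n=r_n'd_n'$.

If $\zeta_f$ is root-rational, then $d'=f$, $r'=1$, $s'=t'=0$ is a decomposition, so $s=t=0$ in every decomposition. Conversely, if $s=t=0$, then by uniqueness the decomposition (2) gives $f_n=M^{-1}d_n$, so $\zeta_f^M=\zeta_d$ is rational. This proves Theorem B(2). $\square$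

For instance the zeta function of $p^{\,n-|n|_p^{-1}}$ in Examples 2 and 7 is not root-rational, and neither is that of Example 1.

## Every admissible pair of families occurs

We prove Theorem B(3). If $(G_1,f_1)$ and $(G_2,f_2)$ are confined, so is the product; the counts multiply, so the families $(\mathfrak s_m),(\mathfrak t_m)$ add. The zero families are realized by the trivial group. Hence it suffices to realize the following two kinds of families, for each $m$ prime to $p$.

**Step 28: $\mathfrak s_m=o(m)$, all other $\mathfrak s$'s and all $\mathfrak t$'s zero.** We need a torus whose eigenvalues all have residual order $m$. The irreducible factors of $\Phi_m$ in $\mathbf F_p[x]$ have degree $o(m)$. Let $F\in\mathbf Z[x]$ be monic of degree $o(m)$ whose reduction is one of them, with $F(0)$ chosen in its residue class modulo $p$ so that $|F(0)|\ge2$. Then $F$ is irreducible over $\mathbf Q$, because its reduction is irreducible. It is not cyclotomic, since $|F(0)|\ge2$; so no root of it is a root of unity. All its roots have residual order $m$. The companion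 matrix $C$ of $F$ defines an endomorphism of $\mathbf G_m^{o(m)}$ with $\det C\ne0$ and $\det(C^n-1)\ne0$ for all $n$, hence surjective and confined. By (6) and (8), $\mathfrak s_m=o(m)$ and all other members of the two families vanish. For $m=1$ one may take $F=x-(1+p)$, i.e. $x\mapsto x^{1+p}$ on $\mathbf G_m$.

**Step 29: $\mathfrak t_m=b$ with $o(m)\mid b>0$, all other $\mathfrak t$'s and all $\mathfrak s$'s zero.** Here $\mathbf G_a$ suffices; we twist Example 2. Take $f=\xi(1+\tau^b)$ with $\xi\in\mathbf F_{p^{o(m)}}\subset\mathbf F_{p^b}$ of order $m$. As $\xi$ commutes with $\tau^b$, $f^n-1=\xi^n(1+\tau^b)^n-1$ has $\tau$-degree $nb$. If $m\nmid n$, its lowest term is the nonzero constant $\xi^n-1$. If $m\mid n=p^jn_0$ with $p\nmid n_0$, then $f^n-1=(1+\tau^{bp^j})^{n_0}-1$ has lowest term $n_0\tau^{bp^j}$. Hence $f$ is confined and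
$$f_n=p^{nb}\,p^{-b[m\mid n]|n|_p^{-1}},$$
which is (2) with $d_n=p^{nb}$, $M=1$, $s_n=0$ and $t_n=-b[m\mid n]$. This proves Theorem B(3). $\square$

By Theorem B(2) the sequences $(s_n)$ and $(t_n)$ are determined by $(f_n)$, and by Möbius inversion of $s_n=\sum_{m\mid n}\mathfrak s_m$ and $t_n=-\sum_{m\mid n}\mathfrak t_m$ so are the families $(\mathfrak s_m)$ and $(\mathfrak t_m)$. So parts 1 and 3 of Theorem B classify exactly the pairs $(s_n),(t_n)$ that occur.
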